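# Linearly many cycle lengths in 3-regular Hamiltonian graphs

## 1. A linear lower bound for the cycle spectrum

Graphs are finite and simple. The *cycle spectrum* of a graph $G$ is the set of lengths of cycles in $G$, and $s(G)$ is its size. If $C$ is a Hamilton cycle of $G$, a *chord* is an edge of $G$ that is not in $C$. Chords are *disjoint* if they share no vertex.

**Theorem 1.** There is an absolute constant $c>0$ such that $s(G)\ge cn$ for every 3-regular Hamiltonian graph $G$ on $n$ vertices.

**Theorem 2.** There is an absolute constant $C^*$ such that, if a Hamilton cycle of an $n$-vertex graph $G$ has a set of pairwise disjoint chords covering $\alpha n>0$ vertices, then $s(G)\ge \alpha^{C^*}n/C^*$.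

**Theorem 3 (two arcs).** There is an absolute constant $c_0>0$ such that, if $N$ pairwise disjoint chords join two vertex-disjoint arcs of a Hamilton cycle of $G$, then $s(G)\ge c_0N$, regardless of $n$.

**Corollary 4.** There is an absolute constant $c'>0$ with $s(G)\ge c'n$ for every $k$-regular Hamiltonian graph $G$ on $n$ vertices and every $k\ge 3$. If $G$ is Hamiltonian on $n$ vertices with minimum degree at least $3$ and maximum degree $\Delta$, then $s(G)\ge c(\Delta)n$ with $c(\Delta)>0$.

Jacobson and Lehel asked for lower bounds on $s(G)$ when $G$ is 3-regular and Hamiltonian. They noted that $s(G)\ge c\log n$ and constructed such graphs with $n/6+3$ distinct cycle lengths. It is known that a Hamiltonian graph with $n$ vertices and $m$ edges has $s(G)\ge\sqrt{(m-n)/3}$, and for even $n$ the graph $K_{n/2,n/2}$ has $s\le\sqrt{m-n}+1$. The conjecture was that the 3-regular case has a linear lower bound. Theorem 1 says that this conjecture is true.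

Here is the picture to keep in mind. Draw the Hamilton cycle as a circle. In a 3-regular graph every vertex has exactly one edge off the circle, so the chords form a perfect matching. Thus the graph is a circle of $n$ points joined in pairs, and Theorem 1 is the case $\alpha=1$ of Theorem 2. Cycle lengths lie in $\{3,\dots,n\}$, so $s(G)\le n-2$ and the order $n$ cannot be improved. The known bound gives, with $m=3n/2$, only $\sqrt{n/6}$.

The constants below are absolute but tiny; nobody should try to optimize them at the board. Theorem 3 is a tool for Theorem 2 and a result in its own right: the number of vertices outside the two arcs plays no role.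

## 2. Savings along a Hamilton path

Label the vertices $0,\dots,n-1$ along $C$ and fix a set $M$ of pairwise disjoint chords. Write a chord as $(x,y)$ with $x<y$. Since chords are not edges of $C$, we have $y-x\ge 2$ and $(x,y)\ne(0,n-1)$. "Interval" means integer interval.

**Definition (savings).** For an interval $I=[p,q]$, let $\Sigma(I)$ be the set of all numbers $|I|-|V(P)|$, where $P$ is a path from $p$ to $q$ with $V(P)\subseteq I$ that uses only edges $i(i+1)$ and chords of $M$.

So a saving is the number of vertices of $I$ that the path skips. The straight path gives $0\in\Sigma(I)$, and $\Sigma(I)\subseteq[0,|I|]$. Two moves are basic.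

A single chord $(x,y)$ inside $I$, used as a shortcut, skips the vertices strictly between $x$ and $y$ and saves $y-x-1$.

Two crossing chords $x_1<x_2<y_1<y_2$ can be used together: go to $x_1$, jump to $y_1$, walk *backwards* to $x_2$, jump to $y_2$, go on. This saves
$$(x_2-x_1-1)+(y_2-y_1-1). \tag{1}$$

For example, on $I=[0,5]$ with chords $(0,3),(2,5)$, each single chord saves $2$, and the pair gives the path $0,3,2,5$, which also saves $2$; so $\Sigma(I)=\{0,2\}$.

If $I_1,\dots,I_r\subseteq I$ are disjoint intervals, paths through them can be concatenated, with straight pieces between, so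
$$\Sigma(I)\supseteq\Sigma(I_1)+\dots+\Sigma(I_r). \tag{2}$$
A path from $0$ to $n-1$ of the permitted kind does not use the edge $(n-1)0$, so it has at least three vertices, and closing it with that edge gives a cycle with $|V(P)|$ vertices. Hence
$$s(G)\ge|\Sigma([0,n-1])|. \tag{3}$$

**Small cases.** In $K_4$ with cycle $0123$ and chords $(0,2),(1,3)$ we get $\Sigma([0,3])=\{0,1\}$: lengths $4$ and $3$. In $K_{3,3}$ with chords $(0,3),(1,4),(2,5)$ we get $\{0,2\}$: lengths $6$ and $4$, which is the whole spectrum. In the triangular prism, with Hamilton cycle $0,\dots,5$ and chords $(0,2),(3,5),(1,4)$, the savings are $0,1,2$, so lengths $6,5,4$. The prism also has triangles, but no triangle contains the edge $50$. So (3) can be strict.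

**Short chords.** Let $4\mid n$ and take the chords $(4i,4i+2),(4i+1,4i+3)$. Each block of four vertices has $\Sigma=\{0,1\}$, and by (2) the $n/4$ blocks give every saving $0,1,\dots,n/4$. So $s(G)\ge n/4+1$.

**Long chords, all crossing.** Let $n=2m$ and take the chords $(i,i+m)$. Every single chord saves $m-1$. But by (1), two chords with first ends $i<i'$ save $2(i'-i)-2$, so $0,2,\dots,2m-4$ are all savings, and $s(G)\ge m-1$.

**Long chords, all nested.** The chords $(i,n-1-i)$ with $i\ge1$ and $n-1-2i\ge2$ save $n-2-2i$, all different.

In each case a different mechanism gives linearly many savings. The proof has to handle any mixture of these patterns, at all scales at once.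

## 3. Adding sets of integers, and the Corollary

For finite nonempty $A,B\subset\mathbb Z$,
$$|A+B|\ge|A|+|B|-1. \tag{4}$$
Indeed, with $a_1<\dots<a_k$ and $b_1<\dots<b_l$, the sums $a_1+b_1<\dots<a_k+b_1<a_k+b_2<\dots<a_k+b_l$ are distinct. With (2), for disjoint intervals $I_k\subseteq I$,
$$|\Sigma(I)|-1\ge\sum_k\big(|\Sigma(I_k)|-1\big). \tag{5}$$

The *stabilizer* of a subset $A$ of an abelian group is the subgroup $\{h:h+A=A\}$; the set $A$ is then a union of cosets of it.

**Kneser's theorem** (Math. Z. 1953)**.** If $A_1,\dots,A_k$ are finite nonempty subsets of an abelian group and $H$ is the stabilizer of $A_1+\dots+A_k$, then $|A_1+\dots+A_k|\ge\sum_i|A_i+H|-(k-1)|H|$.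

Example: in $\mathbb Z/6$ let $A_1=\{0,3\}$ and $A_2=\{0,1,3,4\}$. Then $A_1+A_2=\{0,1,3,4\}$, $H=\{0,3\}$, and the bound reads $4\ge 2+4-2$.

**Vizing's theorem.** The edges of a graph of maximum degree $D$ split into at most $D+1$ matchings.

**Proof of Corollary 4 from Theorem 2.** The graph $G-E(C)$ has $e$ edges and maximum degree $D$. In the regular case $e=n(k-2)/2$ and $D=k-2$; in the other case $e\ge n/2$, because every vertex keeps degree at least $1$, and $D\le\Delta-2$. By Vizing's theorem there is a matching with at least $e/(D+1)$ edges. This is at least $\frac{n}{2}\cdot\frac{k-2}{k-1}\ge n/4$ in the regular case and at least $n/(2(\Delta-1))$ in the other. The matching consists of disjoint chords and covers at least $n/2$, respectively $n/(\Delta-1)$, vertices. Theorem 2 applies with $\alpha\ge\frac12$, respectively $\alpha\ge\frac1{\Delta-1}$. $\square$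

## 4. Chords between two arcs as points in the plane

Let $U<V$ be disjoint intervals and consider $N$ chords of $M$ from $U$ to $V$. Each chord is a point $(x,y)\in U\times V$.

**Definition (generic sets).** A *generic set* is a finite $E\subset\mathbb Z^2$ in which no two points share a coordinate. For $f\in E$ let $\mathrm{NE}(f),\mathrm{SW}(f),\mathrm{NW}(f),\mathrm{SE}(f)$ be its open quadrants. Points in $\mathrm{NE}(f)\cup\mathrm{SW}(f)$ *cross* $f$; points in $\mathrm{NW}(f)\cup\mathrm{SE}(f)$ are *nested* with $f$.

This agrees with the picture of chords, since every $x$ is smaller than every $y$. For a point put $s=x+y$ and $d=y-x$, and let $S(E),D(E)$ be the sets of values of $s$ and $d$ on $E$. A single chord saves $d-1$. By (1), two crossing chords save $|s_2-s_1|-2$.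

The first thing to try is to count these savings. A point is determined by $(s,d)$, so $|S(E)||D(E)|\ge N$ and one of the two sets has at least $\sqrt N$ elements. One chord, or one crossing pair, cannot do better in general, as the following example shows.

**The tilted grid.** Let $m\ge 2$, and for $0\le i,j<m$ take the chord
$$x=i+m(m-1-j),\qquad y=m^2+i+mj .$$
As $(i,j)$ varies, $x$ runs once through $[0,m^2-1]$ and $y$ once through $[m^2,2m^2-1]$. So with $n=2m^2$ this is a perfect matching between two arcs, with $N=m^2$. Here $d=m+2mj$ and $s=2m^2-m+2i$ each take only $m=\sqrt N$ values. (As $d\ge2$, and $x=0$ belongs to $y=2m^2-m\ne n-1$, these are chords.) Single chords give $m$ savings, and single crossing pairs give at most $m-1$, namely even numbers in $[0,2m-4]$.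

What saves us is the use of *many* chords at once. Two points in the same row $j$ cross. Points in different rows are nested, since $|i-i'|<m\le m|j-j'|$, and a smaller $j$ means larger $x$ and smaller $y$. So from each row choose, independently, either nothing or the crossing pair consisting of the point $i=0$ and some point $i\ge1$. Pairs from different rows lie inside one another, so the choices do not interfere (the proof of Proposition 8 has the details). Row $j$ contributes any of $0,2,\dots,2m-4$, and the $m$ rows together give every even number in $[0,m(2m-4)]$: that is $m(m-2)+1$ savings, which is linear in $N$.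

Two ingredients made this work: a nested chain of units, and much freedom inside each unit. Section 5 finds the chain in every generic set. Section 6 deals with units that have little freedom when only $S$ and $D$ are used.

## 5. Descending chains of hooks

**Definition (hooks).** A *hook* in $E$ is a pair $(f,P)$ with $f\in E$, $P\subseteq E$ (possibly empty), and $P\subseteq\mathrm{NE}(f)$ or $P\subseteq\mathrm{SW}(f)$. Its *centre* is $f$, its *unit* is $\{f\}\cup P$, its *weight* is $1+|P|$. Hooks with units $U_1,\dots,U_m$ form a *descending chain* if $U_j\subseteq\mathrm{SE}(q)$ for all $q\in U_i$ and all $i<j$.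

For $E=\{(1,3),(2,4),(3,1),(4,2)\}$ the hooks $\big((1,3),\{(2,4)\}\big)$ and $\big((3,1),\{(4,2)\}\big)$ form a descending chain of total weight $4$. In the tilted grid the rows are units of such a chain with total weight $N$. Without the sets $P$ one could not hope for a linear bound: a set of pairwise nested points of the tilted grid has at most one point per row, so at most $\sqrt N$ points.

**Lemma 5 (hook lemma).** Put $\theta=10^{-6}$. Every generic $E$ with $|E|=N\ge1$ contains a descending chain of hooks of total weight at least $\theta N$.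

The statement depends only on the orders of the coordinates. So replace each coordinate by its rank and assume that $E\subset[N]^2$ has exactly one point in each row and each column.

The plan is to measure, around each point $e$, the largest scale $W(e)$ at which something near the row or the column of $e$ has many crossing partners. At that scale there is a hook of weight comparable to $W(e)$. Beyond that scale, points behave as if nested. Then a greedy choice finishes.

Let $B_w(f)=\{q\in E\setminus\{f\}:|x_q-x_f|\le w,\ |y_q-y_f|\le w\}$ and let $\chi_w(f)$ be the number of points of $B_w(f)$ that cross $f$. For real $w\ge1$ call $f$ *active at $w$* if $\chi_w(f)\ge w/512$. Let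
$$W(e)=\sup\{w\ge1:\text{some }f\in E\text{ is active at }w\text{ and }\min(|x_f-x_e|,|y_f-y_e|)\le w\},\qquad\sup\emptyset=0 .$$
Here $f=e$ is allowed. Activity at $w$ forces $w\le512N$, so $W(e)$ is finite. All these notions are invariant under transposition and rotation by $180^\circ$. For distinct $e,p$ write
$$a=\min(|x_p-x_e|,|y_p-y_e|)\ge1,\qquad t=\max(|x_p-x_e|,|y_p-y_e|).$$

**Step (a): if $t\ge8a$, then $t<W(e)$.** The purpose is to show that a point close to the column of $e$ but far away in height forces activity. Fix $e$ and suppose some $p$ has $t\ge8a$ and $t\ge W(e)$; choose such $p$ with $t$ maximal. By the symmetries we may assume $y_p=y_e+t$ and $|x_p-x_e|=a$. Note $t\ge8$. Let $Z=\{q\in E:y_e<y_q<y_p\}$, so $|Z|=t-1$.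

If some $q\in Z$ had $|x_q-x_e|>8t$, then, as $|y_q-y_e|<t$, the point $q$ would also violate (a), with a larger value of $t$; this contradicts maximality. So $|x_q-x_e|\le8t$ on $Z$.

The points $q\in Z$ with $x_q>x_e$ cross $e$ and lie in $B_{8t}(e)$. Since $8t>t\ge W(e)$, the point $e$ is not active at $8t$, so there are fewer than $8t/512=t/64$ of them. At most $a\le t/8$ points of $Z$ have $x_p\le x_q<x_e$. Every other $q\in Z$ has $x_q<x_p$, and there are at least $t-1-\frac t{64}-\frac t8\ge\frac t2$ of these, as $t\ge8$. They have $y_q<y_p$ too, so they cross $p$. Also $|x_q-x_p|\le8t+a\le9t$ and $|y_q-y_p|<t$, so they lie in $B_{9t}(p)$. Hence $\chi_{9t}(p)\ge t/2\ge9t/512$, and $p$ is active at $9t\ge a$. So $W(e)\ge9t>t\ge W(e)$, a contradiction.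

**Step (b): if $\max(W(e),8)\le w\le N$, then $|B_w(e)|\ge w/16$.** This says that beyond the scale $W(e)$ the neighbourhood of $e$ is well populated. Let $u=\lfloor w/8\rfloor\ge1$; then $u\le N-1$. At least $\min(u,N-1)=u$ points $q\ne e$ have $|x_q-x_e|\le u$. If such a $q$ had $|y_q-y_e|>w\ge8u$, then (a) would give $|y_q-y_e|<W(e)\le w$, a contradiction. So all of them lie in $B_w(e)$, and $u\ge w/16$.

**Step (c): if $e,e'$ cross, then $t<16\max(W(e),W(e'),8)$, with $t$ taken for the pair $e,e'$.** This is what makes distant points nested. Let $\Lambda_0$ be the maximum and suppose $t\ge16\Lambda_0$. Say $e'\in\mathrm{NE}(e)$. If $t\ge8a$, then (a) gives $t<W(e)\le\Lambda_0$, which is false; so $a>t/8$. Put $r=t/16$; then $\Lambda_0\le r\le N$, and (b) gives $|B_r(e)|\ge t/256$. Every $q\in B_r(e)$ satisfies $x_q\le x_e+t/16<x_e+a\le x_{e'}$, and likewise $y_q<y_{e'}$. So $q$ crosses $e'$, and $q\in B_{2t}(e')$. Thus $\chi_{2t}(e')\ge t/256=2t/512$, so $e'$ is active at $2t$ and $W(e')\ge2t>\Lambda_0\ge W(e')$, a contradiction.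

**Step (d): greedy selection.** We now build the chain. Let $\Lambda(e)=\max(W(e),8)$. Repeatedly choose a remaining point $e$ with $\Lambda(e)$ maximal and delete all points with $|x-x_e|\le20\Lambda(e)$ or $|y-y_e|\le20\Lambda(e)$. Each time at most $2(40\Lambda(e)+1)\le81\Lambda(e)$ points are deleted. We obtain $e_1,e_2,\dots$ with $\sum81\Lambda(e_i)\ge N$. For $i\ne j$ both coordinate differences of $e_i,e_j$ exceed $20\max(\Lambda(e_i),\Lambda(e_j))$, because the earlier one has the larger $\Lambda$. By (c), $e_i$ and $e_j$ are nested.

If $W(e_i)\le8$, use the hook $(e_i,\emptyset)$, of weight $1=\Lambda(e_i)/8$.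

If $W(e_i)>8$, pick $w\in(W(e_i)/2,W(e_i)]$ and $f$ active at $w$ with $\min(|x_f-x_{e_i}|,|y_f-y_{e_i}|)\le w$. If $f\ne e_i$, the larger coordinate difference between $f$ and $e_i$ is either less than $8$ times the smaller one, so less than $8w$, or less than $W(e_i)$ by (a). In all cases it is at most $8W(e_i)$. Let $P$ be the larger of the two sets of points of $B_w(f)$ in $\mathrm{NE}(f)$ and in $\mathrm{SW}(f)$. Then $|P|\ge w/1024\ge W(e_i)/2048$. Use the hook $(f,P)$; its unit lies within $8W(e_i)+w\le9\Lambda(e_i)$ of $e_i$ in both coordinates.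

Since $9\Lambda(e_i)+9\Lambda(e_j)<20\max(\Lambda(e_i),\Lambda(e_j))$, points of the $i$-th and $j$-th unit have the same relative position as $e_i,e_j$. So, ordered by $x$, the hooks form a descending chain. Its total weight is at least $\sum\Lambda(e_i)/2048\ge N/(81\cdot2048)\ge\theta N$. $\square$

Reflecting by $(x,y)\mapsto(x,-y)$ exchanges $\mathrm{NE}$ with $\mathrm{SE}$ and $\mathrm{SW}$ with $\mathrm{NW}$, and gives the mirror version.

**Lemma 6 (cohook lemma).** Every generic $E$ with $|E|=N\ge1$ contains *cohooks* $(g_j,R_j)$, that is, $g_j\in E$, $R_j\subseteq E$ with $R_j\subseteq\mathrm{NW}(g_j)$ or $R_j\subseteq\mathrm{SE}(g_j)$, whose units $U_j=\{g_j\}\cup R_j$ form an ascending chain ($U_j\subseteq\mathrm{NE}(q)$ for $q\in U_i$, $i<j$), of total weight at least $\theta N$.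

## 6. A third set of savings, and why a square root does no harm

Let $(f,P)$ be a hook. Crossing pairs $(f,b)$ with $b\in P$ give $|S(P)|$ savings; single chords of $P$ give $|D(P)|$. Nothing in Lemma 5 prevents $P$ from being itself a tilted grid: add a point $f$ south-west of the grid, and the one hook $(f,\text{grid})$ is already a chain of full weight. Then $|S(P)|$ and $|D(P)|$ are about $\sqrt{|P|}$. A further move is needed.

Suppose the path uses the chord $f=(x_f,y_f)$, and take two chords $(x,y),(x',y')\in\mathrm{SW}(f)$ with $x<x'$. The path walks through $x..x'$ on its way to $x_f$, while the stretch between $y$ and $y'$ lies strictly between $x_f$ and $y_f$ and is unused. Replace the walk $x..x'$ by: $x\to y$, walk to $y'$, $y'\to x'$. This changes the saving by $(|x-x'|-1)-(|y-y'|+1)$. Several such detours can be made at once if they occupy disjoint stretches on both sides. This leads to the following notions.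

**Definition (separated sets, detour sums).** Subsets of a generic set are *separated* if their $x$-hulls $[\min x,\max x]$ are disjoint and their $y$-hulls are disjoint. For two points let $\tau(e,e')=|x_e-x_{e'}|-|y_e-y_{e'}|$. For $\sigma=\pm1$ let $A_\sigma(E)$ be the set of all sums $\sum_k(\sigma\tau(e_k,e_k')-2)$ over (possibly empty) families of pairwise separated two-point sets $\{e_k,e_k'\}\subseteq E$. Put $a_\sigma(E)=|A_\sigma(E)|\ge1$.

Example: for $E=\{(1,2),(4,3),(6,1)\}$ the values of $\tau$ are $2,4,0$, and any two pairs share a point, so only one pair can be used. Hence $A_{+}(E)=\{0,2,-2\}$ and $A_-(E)=\{0,-4,-6,-2\}$. For a row of the tilted grid $\tau=0$ for every pair, so $A_+=\{0,-2,\dots,-2\lfloor m/2\rfloor\}$.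

**Lemma 7.** With $\lambda=\theta^4/10^{10}$: $\max(a_\sigma(E),|S(E)|,|D(E)|)\ge\lambda|E|$ for all nonempty generic $E$ and $\sigma=\pm1$.

Transposition replaces $\tau$ by $-\tau$, so it exchanges $A_+$ and $A_-$; it preserves $|S|$ and $|D|$. So take $\sigma=1$ and write $A$ and $a$. We begin with four preliminary facts.

**Fact (i).** For pairwise separated $E_i\subseteq E$ we have $A(E)\supseteq\sum A(E_i)$, so $a(E)-1\ge\sum(a(E_i)-1)$. Indeed two-point sets taken from different $E_i$ are separated; then use (4).

**Fact (ii).** If $|E|\ge3$, then $a(E)\ge2$. Otherwise $A(E)=\{0\}$, so every pair has $\tau=2$, that is, $|\Delta y|=|\Delta x|-2$. For three points ordered by $x$ this gives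
$$|\Delta y_{13}|=|\Delta x_{12}|+|\Delta x_{23}|-2=|\Delta y_{12}|+|\Delta y_{23}|+2,$$
against the triangle inequality.

**Definition (universal).** A nonempty $X\subseteq Y$ is *universal in $Y$* if there are $o,a_0\in Y\setminus X$ such that $X$ is contained in one of $\mathrm{NE}(o),\mathrm{SW}(o)$ and in one of $\mathrm{NW}(a_0),\mathrm{SE}(a_0)$.

Then $o\ne a_0$, so $|Y|\ge3$. For instance, in $Y=\{(1,3),(2,4),(3,1),(4,2)\}$ the set $X=\{(2,4)\}$ is universal, with $o=(1,3)$ and $a_0=(3,1)$.

**Fact (iii).** Let $X$ be universal in $Y$. For $b\in X$, $\tau(o,b)=\pm(d(b)-d(o))$: the sign is $-$ if $X\subseteq\mathrm{NE}(o)$ and $+$ if $X\subseteq\mathrm{SW}(o)$. Similarly $\tau(a_0,b)=\pm(s(b)-s(a_0))$, with $+$ for $\mathrm{SE}(a_0)$ and $-$ for $\mathrm{NW}(a_0)$. The signs do not depend on $b$. Using the one-pair families $\{o,b\}$ and $\{a_0,b\}$, we see that $A(Y)$ contains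
$$\{\varepsilon s(b)+\kappa_1:b\in X\}\quad\text{and}\quad\{\varepsilon'd(b)+\kappa_2:b\in X\}$$
for some $\varepsilon,\varepsilon'\in\{\pm1\}$ and integers $\kappa_1,\kappa_2$. As also $A(X)\subseteq A(Y)$,
$$a(Y)\ge\max(a(X),|S(X)|,|D(X)|).$$
So all three quantities of the lemma for $X$ are bounded by the single quantity $a(Y)$.

**Fact (iv).** If $X$ is universal in $Y$ and $Y'$ is separated from $Y$, then $|A(Y')+A(Y)|\ge\sqrt{a(Y')|X|}$. To see this, consider on $A(Y')\times X$ the map
$$(p,b)\mapsto\big(p+\varepsilon s(b),\ p+\varepsilon'd(b)\big).$$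
The difference of the two entries is $\pm2x_b$ or $\pm2y_b$, and which of these it is depends only on $\varepsilon,\varepsilon'$. By genericity it determines $b$, and then $p$. So the map is injective, and $a(Y')|X|$ is at most the product of the sizes of $A(Y')+\varepsilon S(X)$ and $A(Y')+\varepsilon'D(X)$. By (iii) translates of these two sets lie in $A(Y')+A(Y)$, so each has size at most $|A(Y')+A(Y)|$.

Fact (iv) is the engine. It looks as weak as the bound $\sqrt N$ of Section 4, but there is an $a(Y')$ under the root. If induction supplies $a(Y')\ge\lambda|X'|$ with $|X'|$ and $|X|$ of order $N$, then the root is of order $\sqrt\lambda\,N$, which is much *larger* than $\lambda N$. The surplus factor pays for all constants. What remains is to find large universal sets, and hooks and cohooks provide them.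

**Proof of Lemma 7.** Induction on $N=|E|$. If $N\le1/\lambda$, use $a(E)\ge1$. Let $N>1/\lambda$, let the lemma hold for smaller sets, and suppose that it fails for $E$:
$$a(E),\ |S(E)|,\ |D(E)|<\lambda N. \tag{6}$$
Note $\sqrt\lambda=\theta^2/10^5$.

**Claim ($*$).** Let $Y_1,\dots,Y_l\subseteq E$ be pairwise separated, let $X_j$ be universal in $Y_j$, and let $|X_j|\le T$ for all $j$. Then $a(E)\ge\frac{\sqrt\lambda}6\big(\sum|X_j|-4T\big)$.

The claim turns many small universal sets into a bound. Each $X_j$ is a proper subset of $E$, so by induction and (iii) $a(Y_j)\ge\lambda|X_j|$. Pair up as many indices as possible within each class $2^r\le|X_j|<2^{r+1}$. At most one index per class stays unpaired. In the top nonempty class it contributes at most $T$. That class has $2^{r}\le T$, so the unpaired indices in the classes below contribute less than $T,\frac T2,\frac T4,\dots$. In total the unpaired $|X_j|$ sum to at most $4T$. For a pair $j,j'$, (iv) gives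
$$|A(Y_j)+A(Y_{j'})|\ge\sqrt{\lambda|X_j||X_{j'}|}\ge\frac{\sqrt\lambda}3\big(|X_j|+|X_{j'}|\big).$$
For the last inequality let the ratio of the sizes be $v\in[1,2]$; the concave function $\sqrt v-\frac{1+v}3$ is positive at $v=1$ and $v=2$. The left side is at least $2$ by (ii), so subtracting $1$ loses at most a factor $2$. As $A(E)\supseteq\sum_jA(Y_j)$, grouping the summands by pairs and using (4) gives the claim.

**Step 1: two separated large parts.** We will want to apply (iv) to two separated sets. Let $k=\lfloor N/2\rfloor$. Cut by a vertical line with $k$ points on its left and a horizontal line with $k$ points below it. If the lower-left part has $p$ points, then the upper-left and the lower-right part have $k-p$ each, and the upper-right part has $N-2k+p\ge p$. One of $p,k-p$ is at least $k/2$. So two diagonally opposite parts, which are separated, give $E_1,E_2\subseteq E$ with $|E_i|\ge k/2\ge N/5$.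

**Step 2: each $F\in\{E_1,E_2\}$ contains a set $X$ universal in $F$ with $|X|\ge\sqrt\lambda\,N$.** Apply Lemma 5 to $F$: hooks $(f_i,P_i)$, $1\le i\le m$, of total weight at least $\theta N/5$. The centres are pairwise nested, so the $d(f_i)$ are distinct, and by (6) $m\le|D(E)|<\lambda N\le\theta N/10$. So $\sum|P_i|\ge\theta N/10$.

*Case ($\alpha$): all $|P_i|\le\theta N/1000$.* We show that this contradicts (6). For $1\le j\le\lfloor m/2\rfloor$ let $Y_j$ be the union of the units $2j-1$ and $2j$, and let $X_j$ be the larger of $P_{2j-1},P_{2j}$; keep only those $j$ with $X_j\ne\emptyset$. In a descending chain different units are separated, so the $Y_j$ are pairwise separated. The set $X_j$ is universal in $Y_j$: let $o$ be the centre of its own hook, and let $a_0$ be the centre of the other hook of the pair. At most one index $i$ is left out, so $\sum|X_j|\ge\frac12\big(\frac{\theta N}{10}-\frac{\theta N}{1000}\big)\ge0.049\,\theta N$. By ($*$) with $T=\theta N/1000$,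
$$a(E)\ge\frac{\sqrt\lambda}6\cdot0.045\,\theta N\ge\lambda N,$$
since $\sqrt\lambda=\theta^2/10^5\le0.0075\,\theta$. This contradicts (6).

*Case ($\beta$): some $P=P_i$ has $|P|>\theta N/1000$.* Let $f=f_i$. The point $f$ can serve as $o$ for every subset of $P$, so we look for an $a_0$ inside $P$. Apply Lemma 6 to $P$: cohooks $(g_j,R_j)$ of total weight at least $\theta|P|$. The centres $g_j$ pairwise cross, so the $s(g_j)$ are distinct, and there are fewer than $\lambda N\le\theta|P|/2$ of them. So $\sum|R_j|\ge\theta|P|/2$.

Suppose all $|R_j|\le\theta|P|/100$. Let $Y_j$ be the union of the units $2j-1,2j$ of the ascending chain and $X_j$ the larger of $R_{2j-1},R_{2j}$, keeping the nonempty ones. The $Y_j$ are pairwise separated, and $X_j$ is universal in $Y_j$: now $a_0$ is the centre of its own cohook and $o$ is the centre of the other one. Also $\sum|X_j|\ge\frac12(\frac12-\frac1{100})\theta|P|=0.245\,\theta|P|$. By ($*$) with $T=\theta|P|/100$,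
$$a(E)\ge\frac{\sqrt\lambda}6\cdot0.2\,\theta|P|\ge\sqrt\lambda\,\frac{\theta^2N}{30000}\ge\lambda N,$$
which contradicts (6).

So some $|R_j|>\theta|P|/100\ge\theta^2N/10^5=\sqrt\lambda N$. Then $X=R_j$ is universal in $F$, with $a_0=g_j$ and $o=f$.

**Step 3: contradiction.** Take $X_i\subseteq E_i$ from Step 2. By induction and (iii), $a(E_1)\ge\lambda|X_1|$. By (i) and (iv),
$$a(E)\ge|A(E_1)+A(E_2)|\ge\sqrt{a(E_1)|X_2|}\ge\sqrt{\lambda|X_1||X_2|}\ge\sqrt\lambda\cdot\sqrt\lambda\,N=\lambda N,$$
which contradicts (6). $\square$

## 7. Linearly many savings from chords between two arcs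

**Proposition 8.** Let $I=[p,q]$ and let $U<V$ be disjoint subintervals of $I$ joined by $N\ge1$ chords of $M$. Then $|\Sigma(I)|\ge c_0N$ with $c_0=\theta\lambda^2/16$.

Theorem 3 follows. For $N\ge1$, label $C$ starting at the first vertex of the first arc, so that the arcs become intervals $U<V$ of $[0,n-1]$. Let $M$ be the given chords, and use (3). For $N=0$ there is nothing to prove.

**Proof.** View the chords as a generic set $E\subset U\times V$.

**Step 1: normalizing the hooks.** We take a chain of hooks and sort it by the type of savings that Lemma 7 guarantees. Let $(f_i,P_i)$ be the hooks of Lemma 5, in chain order: a later unit has larger $x$ and smaller $y$, so it lies inside the earlier ones. Replace $P_i$ by $\emptyset$ whenever $|P_i|\le3/\lambda$. Since $1\ge\frac\lambda4(1+\frac3\lambda)$, each new weight $m_i=1+|P_i|$ is at least $\frac\lambda4$ times the old one, so the $m_i$ total at least $\frac{\theta\lambda}4N$. When $P_i\ne\emptyset$, we have $|P_i|>3/\lambda\ge3$ and $m_i\le\frac43|P_i|$.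

Put $\sigma_i=+1$ if $P_i\subseteq\mathrm{SW}(f_i)$ and $\sigma_i=-1$ if $P_i\subseteq\mathrm{NE}(f_i)$. By Lemma 7 each hook with $P_i\ne\emptyset$ satisfies $|S(P_i)|\ge\lambda|P_i|$, or $|D(P_i)|\ge\lambda|P_i|$, or $a_{\sigma_i}(P_i)\ge\lambda|P_i|$. Let $\mathcal S$ be the set of indices of the first kind, and let $\mathcal T$ be the set of all other indices, including those with $P_i=\emptyset$. One of $\mathcal S,\mathcal T$ has weight at least $\frac{\theta\lambda}8N$.

**Step 2: the case of $\mathcal S$, nested crossing pairs.** Here independent choices are added. For each $i\in\mathcal S$ choose nothing or a pair $\{f_i,b\}$ with $b\in P_i$. Let the chosen pairs, from the outermost to the innermost, consist of crossing chords $(x_1^{(r)},y_1^{(r)})$, $(x_2^{(r)},y_2^{(r)})$ with $x_1^{(r)}<x_2^{(r)}<y_1^{(r)}<y_2^{(r)}$, $1\le r\le h$. Because the units descend, all four ends of pair $r+1$ lie strictly between $x_2^{(r)}$ and $y_1^{(r)}$.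

Build the path from the inside. Let $Q_h$ be the straight path from $x_2^{(h)}$ to $y_1^{(h)}$. Given a path $Q_r$ from $x_2^{(r)}$ to $y_1^{(r)}$ inside $[x_2^{(r)},y_1^{(r)}]$, the sequence $x_1^{(r)}\to y_1^{(r)}$, then $Q_r$ reversed, then $x_2^{(r)}\to y_2^{(r)}$, is a path from $x_1^{(r)}$ to $y_2^{(r)}$. Extend it by straight pieces to a path $Q_{r-1}$ from $x_2^{(r-1)}$ to $y_1^{(r-1)}$, and at the end to a path from $p$ to $q$. By (1) pair $r$ contributes $|s_2-s_1|-2$ to the saving, and the contributions add. Hence
$$\Sigma(I)\supseteq\sum_{i\in\mathcal S}B_i,\qquad B_i=\{0\}\cup\{|s(b)-s(f_i)|-2:b\in P_i\}.$$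
On $P_i$ the number $s(b)-s(f_i)$ has constant sign, so $|B_i|\ge|S(P_i)|\ge\lambda|P_i|$. As $\lambda|P_i|>3$,
$$|B_i|-1\ge\lambda|P_i|-1\ge\tfrac23\lambda|P_i|\ge\tfrac\lambda2m_i .$$
By (4), $|\Sigma(I)|\ge\frac\lambda2\cdot\frac{\theta\lambda}8N=c_0N$ if $\mathcal S$ has weight at least $\frac{\theta\lambda}8N$.

**Step 3: the case of $\mathcal T$, disjoint windows.** Here the sets of savings of different hooks are not added; they are shown to be disjoint. Let the unit of hook $i$ have $x$-hull $[x_i^-,x_i^+]$ and $y$-hull $[y_i^-,y_i^+]$, and put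
$$D_i=[\,y_i^--x_i^+,\ y_i^+-x_i^-\,].$$
For $i<j$ the chain gives $y_j^+<y_i^-$ and $x_j^->x_i^+$. So $\max D_j<\min D_i$, and the windows $D_i$ are pairwise disjoint. It suffices to find, for $i\in\mathcal T$, a set $T_i\subseteq\Sigma(I)$ with
$$T_i+1\subseteq D_i\quad\text{and}\quad|T_i|\ge\tfrac\lambda2m_i. \tag{7}$$
Indeed, the $T_i$ are then disjoint and $|\Sigma(I)|\ge\sum_{i\in\mathcal T}|T_i|\ge\frac\lambda2\cdot\frac{\theta\lambda}8N=c_0N$.

If $P_i=\emptyset$, let $T_i=\{d(f_i)-1\}$, the saving of the chord $f_i$. Then (7) holds because $m_i=1$. If $|D(P_i)|\ge\lambda|P_i|$, let $T_i=D(P_i)-1$, the savings of single chords of $P_i$. Clearly $D(P_i)\subseteq D_i$, and $\lambda|P_i|\ge\frac34\lambda m_i$.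

In the remaining case $a_{\sigma_i}(P_i)\ge\lambda|P_i|\ge\frac34\lambda m_i$. Write $f_i=(x_f,y_f)$ and start from the path $p..x_f\to y_f..q$, which saves $d(f_i)-1$.

*Suppose $P_i\subseteq\mathrm{SW}(f_i)$.* Take a family of pairwise separated pairs $\{(x,y),(x',y')\}\subseteq P_i$ with $x<x'$. For each pair replace the segment $x..x'$ of the path by $x\to y$, the segment between $y$ and $y'$, and $y'\to x'$. The segments $x..x'$ are pairwise disjoint and lie before $x_f$. The segments used in $V$ are pairwise disjoint and lie strictly between $x_f$ and $y_f$, so they were unused. The result is a path. Each pair adds $(x'-x-1)-(|y-y'|+1)=\tau-2$ to the saving. So $T_i:=d(f_i)-1+A_+(P_i)\subseteq\Sigma(I)$, and $|T_i|=a_+(P_i)$ is large enough.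

For the window, let $v\in T_i+1$ come from pairs with differences $\Delta x_k,\Delta y_k$. The $x$-hulls are disjoint and lie in $[x_i^-,x_f-1]$, so
$$v\le d(f_i)+\sum|\Delta x_k|\le d(f_i)+(x_f-x_i^-)=y_f-x_i^- .$$
Since $|\Delta x_k|\ge1$ and the $y$-hulls are disjoint in $[y_i^-,y_f-1]$, where the $k$-th one contains $|\Delta y_k|+1$ integers,
$$v\ge d(f_i)-\sum(|\Delta y_k|-|\Delta x_k|+2)\ge d(f_i)-\sum(|\Delta y_k|+1)\ge d(f_i)-(y_f-y_i^-)=y_i^--x_f .$$
As $x_i^+=x_f$ and $y_i^+=y_f$, this says $v\in D_i$.

*Suppose $P_i\subseteq\mathrm{NE}(f_i)$.* Now the $y$-ends lie on the path, after $y_f$, and the $x$-ends lie strictly between $x_f$ and $y_f$. For a family of pairwise separated pairs $\{(x,y),(x',y')\}\subseteq P_i$ with $y<y'$, replace each segment $y..y'$ by $y\to x$, the segment between $x$ and $x'$, and $x'\to y'$. The segments used in $U$ are pairwise disjoint and were unused. Each pair adds $(|\Delta y|-1)-(|\Delta x|+1)=-\tau-2$. So $T_i:=d(f_i)-1+A_-(P_i)\subseteq\Sigma(I)$. For $v\in T_i+1$,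
$$v\le d(f_i)+\sum|\Delta y_k|\le d(f_i)+(y_i^+-y_f)=y_i^+-x_f,$$
$$v\ge d(f_i)-\sum(|\Delta x_k|+1)\ge d(f_i)-(x_i^+-x_f)=y_f-x_i^+,$$
by disjointness of the $x$-hulls inside $[x_f+1,x_i^+]$. As $x_i^-=x_f$ and $y_i^-=y_f$, again $v\in D_i$. $\square$

## 8. One dyadic scale: $n/\log n$ and no further

Proposition 8 together with (5) already gives a good bound for a perfect matching $M$. Group the $n/2$ chords by *length* $y-x$ into the classes $(L,2L]$, $L=1,2,4,\dots$. There are at most $\lceil\log_2n\rceil$ classes, so some class has at least $n/(2\lceil\log_2n\rceil)$ chords. Cut $[0,n-1]$ into blocks $b_i=[iL,(i+1)L)$. A chord of this class starting in $b_i$ ends in $b_{i+1}$ or $b_{i+2}$. Choose $r\in\{0,1,2\}$ and $j\in\{1,2\}$ such that at least a sixth of the class goes from blocks $b_i$, $i\equiv r\pmod3$, to $b_{i+j}$. Let $N_i$ be the number of these chords starting in $b_i$. The intervals $I_i=b_i\cup b_{i+1}\cup b_{i+2}$, $i\equiv r$, are disjoint. If $N_i\ge1$, then $|\Sigma(I_i)|\ge\max(2,c_0N_i)$, so $|\Sigma(I_i)|-1\ge c_0N_i/2$. By (5) and (3),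
$$s(G)\ge\sum_i\frac{c_0N_i}2\ge\frac{c_0n}{24\lceil\log_2n\rceil}.$$

The argument stops at the pigeonhole step. If the chords are spread evenly over all dyadic lengths, each class has only a $1/\log n$ share. Classes cannot be combined either: intervals belonging to different scales overlap, and (5) needs disjoint intervals.

The way past this point is to ask less of the chosen scale $L$, and to use the shorter chords too. A set with linearly many savings does not have to be built as one big sumset. It is enough to have

- a window of savings, of width about $L$ and positive density, produced by a *small part* of the cycle; and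
- many savings $\sigma_1,\sigma_2,\dots$, each at most the width of the window, produced by disjoint intervals elsewhere, with $\sum\sigma_j$ linear in $n$.

Sliding the window by $\sigma_1$, then by $\sigma_2$, and so on, sweeps out a range of linear length with positive density. The chords of length about $L$ are needed only for the window, so it does not matter that they are a $1/k^2$ share, where $L=n2^{-k}$: there are $2^k$ places to look for them, and $2^k$ beats every power of $k$. The shifts come from the chords shorter than $2L$, which are almost all of $M$ if $L$ is chosen well.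

To make a window dense we have to avoid the situation in which all savings are multiples of one large integer. The next section shows that this situation is itself favourable.

## 9. Intervals whose savings are all multiples of an integer

**Lemma 9.** If the interval $J$ contains $m$ pairwise non-crossing chords of $M$, then $|\Sigma(J)|\ge m+1$.

**Proof.** Let $\mathcal F$ be the family. The intervals of two members are disjoint or nested. For $b=(x,y)\in\mathcal F$ let $\mathcal F_b$ be the set of members inside $[x,y]$, including $b$, and let $T_b$ be the set of savings obtained by shortcutting along members of $\mathcal F_b$ with pairwise disjoint intervals. We claim that $|T_b|\ge|\mathcal F_b|+1$ and $\max T_b=y-x-1$, by induction on $|\mathcal F_b|$.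

Let $b_i=(x_i,y_i)$, $1\le i\le r$, be the maximal members of $\mathcal F_b\setminus\{b\}$. Their intervals are disjoint, and
$$T_b=(T_{b_1}+\dots+T_{b_r})\cup\{y-x-1\},$$
because a selection using $b$ uses nothing else. By induction and (4) the first set has at least $1+\sum|\mathcal F_{b_i}|=|\mathcal F_b|$ elements, and its maximum is $\sum(y_i-x_i-1)$. This is less than $y-x-1$: if $r\ge1$, the disjoint intervals $[x_i,y_i]$ lie in $[x+1,y-1]$, so $\sum(y_i-x_i+1)\le y-x-1$; if $r=0$, use $y-x\ge2$. So $y-x-1$ is a new, largest element. This proves the claim. Adding the sets $T_b$ over the maximal members of $\mathcal F$, by (4), gives the lemma. $\square$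

**Lemma 10.** Let $m$ chords of $M$ lie inside the interval $J$, and suppose $\Sigma(J)\subseteq h'\mathbb Z$ for some integer $h'\ge5$. Then $|\Sigma(J)|\ge1+m/2$.

Example: for $J=[0,7]$ with chords $(0,6),(1,7)$, single chords save $5$ and the pair saves $0$. So $\Sigma(J)=\{0,5\}$, with equality in the lemma. A third chord $(2,8)$ on $[0,8]$ would produce, with $(0,6)$, the saving $2$. This is the mechanism: divisibility limits how chords may cross.

**Proof.** All chords below are among the given $m$. Put $\hat h=h'/\gcd(2,h')\ge3$. Congruences are modulo $\hat h$ unless stated otherwise. A single chord saves $y-x-1$, so $y\equiv x+1\pmod{h'}$. If $x_a<x_b<y_a<y_b$, we say that $b$ *crosses $a$ from the right* and $a$ *crosses $b$ from the left*. The saving (1) is then $\equiv2(x_b-x_a)-2\equiv0\pmod{h'}$, so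
$$x_b\equiv x_a+1. \tag{8}$$

**Step 1: at most one chord crosses a given $a$ from the right.** Suppose $b,b'$ do, with $x_b<x_{b'}$. By (8), $x_b\equiv x_{b'}\equiv x_a+1$. If $y_b<y_{b'}$, then $x_b<x_{b'}<y_a<y_b<y_{b'}$, so $b,b'$ cross and (8) gives $x_{b'}\equiv x_b+1$, a contradiction. If $y_{b'}<y_b$, then $x_a<x_b<x_{b'}<y_a<y_{b'}<y_b$, and the path
$$..x_a\to y_a..y_{b'}\to x_{b'}..x_b\to y_b..$$
has saving $(x_b-x_a-1)+(y_a-x_{b'}-1)+(y_b-y_{b'}-1)\equiv0-1-1=-2\not\equiv0$, a contradiction. (Here $y_a\equiv x_a+1\equiv x_{b'}$ and $y_b\equiv y_{b'}$.)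

**Step 2: at most one chord crosses $a$ from the left.** Suppose $b,b'$ do, with $x_b<x_{b'}<x_a$. Then $x_b\equiv x_{b'}\equiv x_a-1$. If $y_b<y_{b'}$, they cross, since $x_{b'}<x_a<y_b$, and (8) is contradicted as before. If $y_{b'}<y_b$, then $x_b<x_{b'}<x_a<y_{b'}<y_b<y_a$, and the path
$$..x_b\to y_b..y_{b'}\to x_{b'}..x_a\to y_a..$$
has saving $(x_{b'}-x_b-1)+(y_{b'}-x_a-1)+(y_a-y_b-1)\equiv-1-1+0=-2\not\equiv0$, a contradiction. (Here $y_{b'}\equiv y_b\equiv x_a$ and $y_a\equiv x_a+1$.)

**Step 3: half of the chords are pairwise non-crossing.** Orient each crossing from left to right. All in- and out-degrees are at most $1$, and there is no directed cycle since $x$ increases. So the crossing graph is a disjoint union of paths and has an independent set of size at least $m/2$. Apply Lemma 9 to it. $\square$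

## 10. Choosing the scale

We now prove Theorem 2. Let $M$ cover $\alpha n$ vertices, $0<\alpha\le1$. Put
$$\eta=\frac\alpha{100},\qquad g=\lceil1200/\alpha\rceil\le\frac{1300}\alpha,\qquad C_1=\frac{10^{22}}{c_0^3},$$
$$C_0=\max(2^{15},80\log_2C_1),\qquad k_0=\lceil C_0(1+\log_2(1/\alpha))\rceil .$$
These are chosen so that powers of $2$ beat polynomials from $k_0$ on:
$$C_1(k/\alpha)^{20}\le2^{k/20}\quad\text{for all }k\ge k_0. \tag{9}$$
Indeed $\log_2C_1\le C_0/80\le k/80$. Next, $20\log_2(1/\alpha)\le20k/C_0\le k/80$. Finally $20\log_2k\le k/80$, because $k/\log_2k$ is increasing for $k\ge3$ and exceeds $1600$ at $k=2^{15}$. The three terms add up to at most $3k/80<k/20$.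

**Step 1: the scale at which a noticeable share of chords appears.** We want a scale $L$ with a decent number of chords of length in $(L,2L]$ and few chords of length more than $2L$. Let $Q(t)$ be $\frac1n$ times the number of vertices covered by chords of $M$ of length greater than $t$. All lengths are at least $2$, so $Q(t)=\alpha$ for $t<2$. Let $\beta_k=\eta(1-\frac1k)$, a slowly rising threshold, and let $k$ be the smallest integer $\ge k_0$ with $Q(n2^{-k})\ge\beta_k$. It exists, since $\alpha>\eta$.

**Step 2: the case $k=k_0$.** Here there are many chords of length comparable to $n$, and Proposition 8 suffices. As $\beta_{k_0}\ge\eta/2$, at least $\eta n/4$ chords have length greater than $n2^{-k_0}$. Split $[0,n)$ into $2^{k_0}$ half-open intervals of length $n2^{-k_0}$. Each of these chords joins two different intervals, so some two intervals are joined by at least $\frac{\eta n}4\,4^{-k_0}$ of them. By Proposition 8 and (3),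
$$s(G)\ge c_0\,\eta\,4^{-k_0-1}n. \tag{10}$$

**Step 3: the case $k>k_0$, first consequences.** From now on $k>k_0$ and $L=n2^{-k}$. By minimality $Q(2L)<\beta_{k-1}<\eta$. So $2L\ge2$, since otherwise $Q(2L)=\alpha$; thus $L\ge1$. Since $\beta_k-\beta_{k-1}=\frac{\eta}{k(k-1)}\ge\eta/k^2$, at least $\eta n/(2k^2)$ chords have length in $(L,2L]$. The threshold $\beta_k$ was made to rise for exactly this purpose: the sum of its increments converges, so it never exceeds $\eta$, yet each increment is only polynomially small in $k$.

## 11. Blocks of length $L$ and intervals of length $gL$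

**Step 4: blocks for the chords of length about $L$.** As in Section 8, let $b_i=[iL,(i+1)L)\cap\mathbb Z$ for $0\le i<2^k$ and $b_i=\emptyset$ for $i\ge2^k$; $|b_i|\le L+1\le2L$. A chord of length in $(L,2L]$ joins some $b_i$ to $b_{i+1}$ or $b_{i+2}$. Fix $r\in\{0,1,2\}$ and $j\in\{1,2\}$ such that at least $\frac16$ of these chords go from some $b_i$, $i\equiv r\pmod3$, to $b_{i+j}$. For $i\equiv r$, $0\le i<2^k$, let $I_i=b_i\cup b_{i+1}\cup b_{i+2}$. These are disjoint intervals with $|I_i|\le3L+1\le4L$. Let $N_i\le|b_i|\le2L$ be the number of the selected chords in $I_i$. Then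
$$\sum N_i\ge\frac{\eta n}{12k^2}. \tag{11}$$

**Step 5: the numerical inequalities.** We collect here all uses of (9). Put
$$\kappa=\frac{200k^2}{c_0\eta}=\frac{2\cdot10^4k^2}{c_0\alpha}\ge1,\qquad G_0=\frac{\eta2^k}{48k^2},\qquad K_A=\lceil16g\kappa^2\rceil,\qquad r_1=\lceil4\kappa\rceil\le5\kappa .$$
Then $K_A+r_1\le17g\kappa^2+5\kappa\le22g\kappa^2$. The following hold:

- (N1) $2gL\le\alpha n/100$. This says $2^k\ge200g/\alpha$, and $200g/\alpha\le10^6\alpha^{-2}$.
- (N2) If $L\le2^{k/20}$, then $\frac{\eta2^k}{48k^2L}\ge5gL$. This is implied by $2^{9k/10}\ge240k^2g/\eta$, as $L^2\le2^{k/10}$, and $240k^2g/\eta\le10^8k^2\alpha^{-2}$.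
- (N3) If $L\le2^{k/20}$, then $12gL\le\frac{\alpha2^k}{12g}$. This is implied by $2^{19k/20}\ge144g^2/\alpha$, and $144g^2/\alpha\le10^9\alpha^{-3}$.
- (N4) If $L>2^{k/20}$, then $\frac{c_0\eta L}{24k^2}\ge\frac{4L}\kappa+2$. Here $\frac{4L}\kappa=\frac{c_0\eta L}{50k^2}$ and $\frac1{24}-\frac1{50}\ge\frac1{50}$. So it is implied by $\frac{c_0\eta L}{50k^2}=\frac{c_0\alpha L}{5000k^2}\ge2$, that is, $L\ge10^4k^2/(c_0\alpha)$.
- (N5) $G_0/(2\kappa)\ge22g\kappa^2$. This says $2^k\ge2112k^2g\kappa^3/\eta$, and $2112k^2g\kappa^3/\eta\le10^{22}c_0^{-3}k^8\alpha^{-5}$.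
- (N6) If $L>2^{k/20}$, then $4\kappa\le L$. Here $4\kappa=8\cdot10^4k^2/(c_0\alpha)$.
- (N7) $48g\kappa^2\le\frac{\alpha2^k}{12g}$. This says $2^k\ge576g^2\kappa^2/\alpha$, and $576g^2\kappa^2/\alpha\le10^{18}c_0^{-2}k^4\alpha^{-5}$.

Each final bound is at most $C_1(k/\alpha)^{20}\le2^{k/20}$ by (9), because $c_0\le1$ and $k^u\alpha^{-v}\le(k/\alpha)^{20}$ for $0\le u,v\le20$. This proves all seven.

**Step 6: long intervals that contain most of the short chords.** These intervals $J$ will supply the shifts. Let $B=gL$ and $J_s=[sB,(s+1)B)\cap\mathbb Z$ for $0\le s<\lfloor2^k/g\rfloor$. Then $|J_s|\le B+1\le2B$ and $n/B=2^k/g$. Let $\mu(J)$ be the number of vertices of $J$ covered by chords of $M$ lying inside $J$. A covered vertex that is not counted in any $\mu(J_s)$ is of one of three kinds: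

- outside all $J_s$: at most $B+1\le2B\le\alpha n/100$ vertices, by (N1);
- on a chord of length greater than $2L$: fewer than $\eta n=\alpha n/100$ vertices, since $Q(2L)<\eta$;
- on a chord of length at most $2L$ that leaves its $J_s$, so within $2L$ of an end of $J_s$: at most $4L+2\le6L$ per interval, in total at most $6L\cdot2^k/g=6n/g\le\alpha n/200$ vertices.

So $\sum\mu(J_s)\ge0.97\alpha n$. Call $J$ *rich* if $\mu(J)\ge\alpha B/4$. The others contribute at most $\frac nB\cdot\frac{\alpha B}4=\alpha n/4$, and $\mu(J)\le2B$ always, so there are at least $0.72\alpha n/(2B)\ge\alpha n/(3B)$ rich $J$.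

**Step 7: discarding the divisible case.** Suppose at least half of the rich $J$ satisfy $\Sigma(J)\subseteq h'\mathbb Z$ for some $h'\ge5$, which may depend on $J$. For these, Lemma 10, applied to the $\mu(J)/2$ chords inside $J$, gives $|\Sigma(J)|-1\ge\mu(J)/4\ge\alpha B/16$. By (5) and (3),
$$s(G)\ge\frac{\alpha n}{6B}\cdot\frac{\alpha B}{16}=\frac{\alpha^2n}{96}, \tag{12}$$
and we are done. Otherwise let $\mathcal J'$ be the set of rich $J$ with $\Sigma(J)\not\subseteq h'\mathbb Z$ for *every* $h'\ge5$. Then
$$|\mathcal J'|\ge\frac{\alpha n}{6B}=\frac{\alpha2^k}{6g}. \tag{13}$$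

## 12. A long arithmetic progression of savings

**Step R1.** *There are an integer $h\ge1$ and a set $\mathcal I$ of $n_1$ intervals $I_i$ such that*
$$h\le\frac{\alpha B}{24},\qquad2n_1+h\le\frac{\alpha2^k}{12g}, \tag{14}$$
*and such that for some integer $z_1$ the sumset $\sum_{I\in\mathcal I}\Sigma(I)$ contains all $z_1+jh$ with integer $j$ and $0\le jh\le Y:=(2h+2)B$.*

This is the skeleton of the window: a progression of length more than $2hB$ built from few intervals. Note that $\alpha B/24=\alpha gL/24\ge50L$. There are two regimes. If $L$ is tiny, pigeonhole finds one saving that occurs very often. If $L$ is large, one common saving $q$ is not enough, since progressions with difference $q$ may be too sparse, and Proposition 8 and Kneser's theorem are used to reduce the difference.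

*The case $L\le2^{k/20}$.* By (11), at least $\sum N_i/(2L)\ge\eta2^k/(24k^2)$ of the $I_i$ contain a selected chord. Its saving is $\ell-1\ge1$ with an integer $\ell\in(L,2L]$, and there are at most $L+1\le2L$ possible values. So some integer $q\in[1,2L]$ is a saving in at least $\eta2^k/(48k^2L)$ of the $I_i$. By (N2) this number is at least $5gL\ge K:=\lceil4gL\rceil$. Take $K$ such intervals, $z_1=0$ and $h=q$. The sumset contains $0,q,\dots,Kq$, and $Kq\ge4Bq\ge(2q+2)B=Y$. Also $h\le2L\le\alpha B/24$, and $2K+h\le10gL+2L\le12gL\le\alpha2^k/(12g)$ by (N3).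

*The case $L>2^{k/20}$: a common saving $q$.* Call $I_i$ good if $N_i\ge\eta L/(24k^2)$. The others have total $N_i$ at most $2^k\cdot\eta L/(24k^2)=\eta n/(24k^2)$. By (11) the good ones have total at least $\eta n/(24k^2)$, and since $N_i\le2L$ there are at least $G_0$ of them. For good $i$ put $A_i=\Sigma(I_i)$; then $0\in A_i\subseteq[0,4L]$. By Proposition 8, with $U=b_i$ and $V=b_{i+j}$, and by (N4),
$$|A_i|\ge\frac{c_0\eta L}{24k^2}\ge\frac{4L}\kappa+2. \tag{15}$$
At most $2L/\kappa+1$ nonnegative integers are smaller than $2L/\kappa$, so $A_i$ has at least $2L/\kappa$ elements in $[2L/\kappa,4L]$. That range contains at most $4L$ integers, all positive. By averaging, some integer $q\in[2L/\kappa,4L]$ lies in $A_i$ for at least $G_0\cdot\frac{2L/\kappa}{4L}=G_0/(2\kappa)$ good $i$, and by (N5) this is at least $K_A+r_1$. Write $K=K_A$ and take $K$ of these intervals; the sum of their $A_i$ contains $0,q,\dots,Kq$. Take $r_1$ further good intervals.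

*The same case: from $q$ to a bounded difference $h$.* Let $S\subseteq\mathbb Z/q$ be the image of the sum of the $A_i$ over the $r_1$ further intervals. A residue class mod $q$ has at most $4L/q+1\le8L/q$ elements in $[0,4L]$, so by (15) $|A_i\bmod q|\ge q/(2\kappa)$. A class mod $h$ splits into $q/h$ classes mod $q$ when $h\mid q$, hence $|A_i\bmod h|\ge h/(2\kappa)$ for each $h\mid q$. Let the stabilizer of $S$ be $H=h\mathbb Z/q\mathbb Z$ with $h\mid q$. If $h\ge4\kappa$, then $|A_i\bmod h|-1\ge\frac h{2\kappa}-1\ge\frac h{4\kappa}$. Since $|A_i+H|=|A_i\bmod h|\,|H|$, Kneser's theorem gives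
$$\frac{|S|}{|H|}\ge1+\sum\big(|A_i\bmod h|-1\big)\ge1+r_1\frac h{4\kappa}>h,$$
which is impossible as $|S|\le q=h|H|$. So $h<4\kappa$, and $S$ contains a coset $c_*+H$.

Let $z\equiv c_*\pmod h$ with $4Lr_1\le z\le Kq$. Then $z\bmod q$ lies in $S$, so there is an element $a$ of the integer sum over the $r_1$ intervals, $0\le a\le4Lr_1$, with $a\equiv z\pmod q$. As $0\le z-a\le Kq$, we have $z=a+q\cdot j'$ with an integer $j'\in[0,K]$. So $z$ lies in the sumset of all $K+r_1$ intervals.

*The same case: the sizes.* Let $z_1$ be the least integer $\ge4Lr_1$ with $z_1\equiv c_*\pmod h$. By (N6), $L\ge4\kappa\ge4$, so $h<4\kappa\le\kappa L$. Also $Y=(2h+2)gL\le(8\kappa+2)gL\le10g\kappa L$. Hence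
$$z_1+Y\le4Lr_1+h+Y\le(20+1+10g)\kappa L\le31g\kappa L\le Kq,$$
since $Kq\ge16g\kappa^2\cdot2L/\kappa=32g\kappa L$. So all $z_1+jh$ with $0\le jh\le Y$ lie in the sumset. Finally $h<4\kappa\le L\le\alpha B/24$, and with $n_1=K+r_1$ we have $2n_1+h\le44g\kappa^2+4\kappa\le48g\kappa^2\le\alpha2^k/(12g)$ by (N7). This proves R1.

**Keeping the intervals disjoint.** Each $I\in\mathcal I$ lies in a real interval of length $3L<B$, so it meets at most two of the $J_s$. So at least $|\mathcal J'|-2n_1$ members of $\mathcal J'$ are disjoint from $\bigcup\mathcal I$. Reserve $h$ of them for Step R2. By (13) and (14), at least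
$$|\mathcal J'|-2n_1-h\ge\frac{\alpha2^k}{12g}=\frac{\alpha n}{12B} \tag{16}$$
others remain for Step R3.

## 13. A quarter of all residues, and a sliding window

**Step R2: filling residue classes.** The progression of R1 meets one class modulo $h$; we now obtain at least a quarter of all classes. For the $h$ reserved $J$ let $A_J=\Sigma(J)\bmod h$, and let $R\subseteq\mathbb Z/h$ be the sum of these $h$ sets, with stabilizer $H'=h'\mathbb Z/h\mathbb Z$, $h'\mid h$. Suppose $h'\ge5$. Since $0\in\Sigma(J)\not\subseteq h'\mathbb Z$, we have $|A_J+H'|\ge2|H'|$ for every $J$, and Kneser's theorem gives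
$$|R|\ge\big(2h-(h-1)\big)|H'|=(h+1)|H'|>h,$$
which is impossible. Hence $h'\le4$ and $|R|\ge|H'|\ge h/4$.

Every class of $R$ has a representative in the integer sum of the $h$ sets $\Sigma(J)$, and this sum lies in $[0,2hB]$. Let
$$w_1=z_1+2hB,\qquad w_2=z_1+Y,\qquad w_2-w_1=2B .$$
If $z$ is an integer in $[w_1,w_2]$ with $(z-z_1)\bmod h\in R$, choose $a$ in this integer sum with $a\equiv z-z_1\pmod h$. Then $0\le z-z_1-a\le Y$ and $h\mid z-z_1-a$, so $z-a$ belongs to the progression of R1. Thus the sum of all the sets $\Sigma$ used in R1 and R2 contains every such $z$. This is the window: width $2B$, density at least about $\frac14$.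

**Step R3: the shifts.** Each remaining $J\in\mathcal J'$ should supply one saving of order $B$. The intervals $[x,y]$ of the chords of $M$ inside $J$ cover at least $\mu(J)\ge\alpha B/4$ integers. Take a minimal subfamily with the same union, ordered by left ends. By minimality no member contains another, so right ends increase too. If the $i$-th and the $(i+2)$-nd member met, their union would be an interval containing the $(i+1)$-st, against minimality. So the members of odd index are pairwise disjoint, and so are those of even index, and one of these two families covers at least $\alpha B/8$ integers. Since $y-x-1\ge\frac13(y-x+1)$ for $y-x\ge2$, shortcutting along all chords of that family gives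
$$\sigma_J\in\Sigma(J),\qquad\frac{\alpha B}{24}\le\sigma_J\le|J|\le2B .$$

**Step R4: sliding.** Enumerate these savings as $\sigma_1,\dots,\sigma_u$; by (16), $u\ge\frac{\alpha n}{12B}$. Let $\rho_j=\sigma_1+\dots+\sigma_j$ and $\rho_0=0$. All intervals used in R1, R2 and R3 are pairwise disjoint. By (2), using $\sigma_1,\dots,\sigma_j$ and nothing from the other remaining intervals, $\Sigma([0,n-1])$ contains, for each $j$, all integers
$$z\in[w_1+\rho_j,\ w_2+\rho_j]\quad\text{with}\quad(z-z_1-\rho_j)\bmod h\in R .$$
To avoid counting a saving twice, look only at the new part of each shifted window: the intervals $(w_2+\rho_{j-1},w_2+\rho_j]$, $1\le j\le u$. They are disjoint, they contain exactly $\sigma_j$ integers each, and they lie in $[w_1+\rho_j,w_2+\rho_j]$ because $\sigma_j\le2B=w_2-w_1$. Any $h$ consecutive integers contain exactly $|R|$ integers with the required residues. Since $\sigma_j\ge\alpha B/24\ge h$ by (14), the $j$-th interval contains at least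
$$\Big\lfloor\frac{\sigma_j}h\Big\rfloor|R|\ge\frac{\sigma_j}{2h}\cdot\frac h4=\frac{\sigma_j}8$$
elements of $\Sigma([0,n-1])$. Therefore
$$s(G)\ge\frac18\sum_j\sigma_j\ge\frac18\cdot\frac{\alpha n}{12B}\cdot\frac{\alpha B}{24}=\frac{\alpha^2n}{2304}. \tag{17}$$

## 14. The constant $C^*$

By (10), (12) and (17), in all cases
$$s(G)\ge\min\Big(\frac{c_0\alpha}{100}\,4^{-k_0-1},\ \frac{\alpha^2}{2304}\Big)n .$$
Since $k_0\le C_0(1+\log_2(1/\alpha))+1$, we have $4^{-k_0-1}\ge4^{-C_0-2}\alpha^{2C_0}$. Put $C^*=100\cdot4^{C_0+2}/c_0$. Then the first term of the minimum is at least $\alpha^{2C_0+1}/C^*$. As $C^*$ exceeds both $2C_0+1$ and $2304$, both terms are at least $\alpha^{C^*}/C^*$. This proves Theorem 2. The constant $C_0$ depends only on $c_0$, so $C^*$ is absolute. In a 3-regular Hamiltonian graph all chords together form a perfect matching, so $\alpha=1$ and Theorem 1 holds with $c=1/C^*$. $\blacksquare$
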